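\title{A free product of $q_\omega$-compact groups need not be $q_\omega$-compact}

\begin{abstract}
A group is $q_\omega$-compact if every equation that follows from a system of equations in finitely many variables, with coefficients in the group, already follows from a finite subsystem. We show that free products do not preserve this property. We construct a $q_\omega$-compact group $H$, metabelian, nilpotent of class $3$ and of exponent $4$, such that $H*C$ fails to be $q_\omega$-compact for every nontrivial group $C$. The reason is that in a free product a disjunction of equations can be written as one equation, and in $H$ compactness holds for single equations but fails for a disjunction of two. We also show that a nilpotent group of class at most $2$ is $q_\omega$-compact if and only if it is equationally Noetherian, whereas $H$ is not equationally Noetherian.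
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $H$ be a group. An \emph{equation over $H$} in the variables $y_1,\dots,y_n$ is an element $s$ of the free product $H[y_1,\dots,y_n]=H*F(y_1,\dots,y_n)$ of $H$ with the free group on the variables; it is read as ``$s=1$''. For $h=(h_1,\dots,h_n)\in H^n$, the value $s(h)$ is the image of $s$ under the homomorphism $H[y_1,\dots,y_n]\to H$ that fixes $H$ and sends $y_i$ to $h_i$. A \emph{system} is an arbitrary subset $S\subseteq H[y_1,\dots,y_n]$, and its solution set is
\[
V_H(S)=\{h\in H^n : s(h)=1 \text{ for all } s\in S\}.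
\]
The group $H$ is \emph{equationally Noetherian} if for every $n$ every system $S$ has a finite subsystem $S_0$ with $V_H(S_0)=V_H(S)$. It is \emph{$q_\omega$-compact} if for every $n$, every system $S$ and every equation $p$ with $V_H(S)\subseteq V_H(p)$ there is a finite subsystem $S_0\subseteq S$ with $V_H(S_0)\subseteq V_H(p)$. Coefficients are always taken from the whole group under discussion: $q_\omega$-compactness of $H*C$ refers to equations over $H*C$.

The first property says that a solution set is determined by finitely many of its equations. The second says only that each consequence of a system, taken one at a time, has a finite reason. The subsystem $S_0$ may depend on $p$, and for $p\in S$ nothing is demanded, since $S_0=\{p\}$ will do. We shall mostly use the contrapositive form: \emph{if every finite subsystem of $S$ has a solution at which $p\neq1$, then so has $S$.}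

An equationally Noetherian group is $q_\omega$-compact: take $S_0$ with $V_H(S_0)=V_H(S)$. A finite group is equationally Noetherian because $H^n$ is finite. So is an abelian group. There $s(h)=c_s\prod_i h_i^{\kappa_i(s)}$ with $c_s\in H$ and $\kappa(s)\in\mathbb{Z}^n$. Choose $s_1,\dots,s_r\in S$ whose exponent vectors generate the same subgroup of $\mathbb{Z}^n$ as all the $\kappa(s)$, $s\in S$. Then every $s\in S$ is constant on $V_H(s_1,\dots,s_r)$, so either these $r$ equations define $V_H(S)$, or one further equation makes the system inconsistent.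

Direct products preserve $q_\omega$-compactness. An equation $s$ over $H_1\times H_2$ has projections $s^{(1)},s^{(2)}$ over the factors, and $V(S)=V_{H_1}(S^{(1)})\times V_{H_2}(S^{(2)})$. Let $V(S)\subseteq V(p)$. If both factors of $V(S)$ are nonempty, then $V_{H_i}(S^{(i)})\subseteq V_{H_i}(p^{(i)})$ for $i=1,2$, and the union of the two finite subsystems provided by $H_1$ and $H_2$ implies $p$. If, say, $V_{H_1}(S^{(1)})$ is empty, then $H_1\ne1$, and compactness of $H_1$ applied to a nontrivial constant gives a finite inconsistent subsystem. One would guess that the same is true of the free product, which is also built from its factors without additional relations. This is the following problem from \cite{AG2}.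

\begin{quote}
\emph{If $H_1$ and $H_2$ are $q_\omega$-compact groups, must $H_1*H_2$ be $q_\omega$-compact?}
\end{quote}

(By induction, the question for finitely many factors is the same.) The answer is no.

\begin{theorem}\label{thm:main}
There is a $q_\omega$-compact group $H$, nilpotent of class $3$, metabelian and of exponent $4$, such that for every nontrivial group $C$ the free product $H*C$ is not $q_\omega$-compact.
\end{theorem}

With $C=\mathbb{Z}/2$ or $C=\mathbb{Z}$ both factors are $q_\omega$-compact and the free product is not. What distinguishes the free product from the direct product is that it can express disjunctions of equations of a factor.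

\begin{proposition}\label{prop:disj}
Let $H$ and $C$ be groups with $Z(H)\neq1$ and $C\neq1$, and let $H*C$ be $q_\omega$-compact. If $S\subseteq H[y_1,\dots,y_n]$ and $p_1,\dots,p_k\in H[y_1,\dots,y_n]$ satisfy $V_H(S)\subseteq V_H(p_1)\cup\dots\cup V_H(p_k)$, then $V_H(S_0)\subseteq V_H(p_1)\cup\dots\cup V_H(p_k)$ for some finite $S_0\subseteq S$.
\end{proposition}

So it suffices to find a $q_\omega$-compact group with nontrivial center in which compactness fails for a disjunction of two equations. Such a group cannot be equationally Noetherian, since in an equationally Noetherian group the conclusion of Proposition~\ref{prop:disj} always holds. The next theorem shows that among nilpotent groups class $3$ is the first in which the two finiteness properties differ, and hence the first in which this approach can succeed.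

\begin{theorem}\label{thm:class2}
A nilpotent group of class at most $2$ is $q_\omega$-compact if and only if it is equationally Noetherian. The class-$3$ group $H$ of Theorem~\ref{thm:main} is $q_\omega$-compact but not equationally Noetherian.
\end{theorem}

Section~\ref{sec:free} proves Proposition~\ref{prop:disj}. Section~\ref{sec:model} describes a model in linear algebra in which single equations are compact and a disjunction of two is not. Section~\ref{sec:class2} shows why the obvious realization of the model in a group fails and proves the first half of Theorem~\ref{thm:class2}; this dictates the construction of $H$ in Section~\ref{sec:H}. Sections~\ref{sec:reduction}--\ref{sec:deform} prove that $H$ is $q_\omega$-compact.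

Throughout, $[g,h]=ghg^{-1}h^{-1}$. The lower central series is $\gamma_1(G)=G$, $\gamma_{j+1}(G)=[\gamma_j(G),G]$; the group $G$ is nilpotent of class $c$ if $c$ is least with $\gamma_{c+1}(G)=1$, and it is metabelian if its commutator subgroup is abelian.

\section{Disjunctions in a free product}\label{sec:free}

We recall the normal form theorem. A product $g_1\cdots g_N$ in $G_1*\dots*G_k$ is \emph{reduced} if each syllable $g_j$ is a nontrivial element of some factor and neighboring syllables come from different factors. Every element has exactly one reduced form, the empty product representing $1$. Conversely, subgroups $G_1,\dots,G_k$ of a group generate their free product if every nonempty reduced product of their elements is nontrivial.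

Let $G=H*C$ and $1\neq c\in C$. For $u,v\in H\setminus\{1\}$ the commutator
\[
[u,cvc^{-1}]=u\cdot c\cdot v\cdot c^{-1}\cdot u^{-1}\cdot c\cdot v^{-1}\cdot c^{-1}
\]
is reduced of length $8$. Hence for $u,v\in H$ the single equation $[u,cvc^{-1}]=1$ says ``$u=1$ or $v=1$''. For longer disjunctions we need more conjugates of $H$.

\begin{lemma}\label{lem:or}
Let $C\ne1$ and let $H$ have at least $k$ elements. There are $g_1,\dots,g_k\in G=H*C$ such that, for $u_1,\dots,u_k\in H$,
\[
[\dots[[g_1u_1g_1^{-1},g_2u_2g_2^{-1}],g_3u_3g_3^{-1}],\dots,g_ku_kg_k^{-1}]=1\iff u_i=1\text{ for some }i .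
\]
\end{lemma}

\begin{proof}
Let $1\ne c\in C$, let $h_1,\dots,h_k\in H$ be distinct, and put $g_i=h_ic$ and $G_i=g_iHg_i^{-1}$. For $i\neq j$ the element $g_i^{-1}g_j=c^{-1}(h_i^{-1}h_j)c$ is reduced and begins and ends with a syllable from $C$. Consider a product $\prod_{j=1}^N g_{i_j}u_jg_{i_j}^{-1}$ with $N\ge1$, $1\neq u_j\in H$ and $i_j\neq i_{j+1}$. It equals $g_{i_1}Wg_{i_N}^{-1}$, where
\[
W=u_1\,(g_{i_1}^{-1}g_{i_2})\,u_2\cdots(g_{i_{N-1}}^{-1}g_{i_N})\,u_N
\]
is reduced, nonempty, and begins with a syllable from $H$. The element $g_{i_1}^{-1}g_{i_N}$ is either $1$ or begins with a syllable from $C$, so $W\neq g_{i_1}^{-1}g_{i_N}$ and the product is nontrivial. Thus $G_1,\dots,G_k$ generate their free product.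

If some $u_i$ is trivial, the iterated commutator is trivial. Suppose that all $v_i=g_iu_ig_i^{-1}$ are nontrivial and, by induction on $j$, that $v=[\dots[v_1,v_2],\dots,v_j]$ is a nontrivial element of $G_1*\dots*G_j$. Then $[v,v_{j+1}]=v\,v_{j+1}\,v^{-1}\,v_{j+1}^{-1}$ is reduced in $(G_1*\dots*G_j)*G_{j+1}$, hence nontrivial.
\end{proof}

The variables of a system over $G$ range over $G$, and we must confine them to $H$ by finitely many equations. This is where the center is used.

\begin{lemma}\label{lem:centralizer}
If $1\neq z\in H$, then the centralizer of $z$ in $G=H*C$ is contained in $H$. In particular, if $1\ne z\in Z(H)$, then $[g,z]=1$ if and only if $g\in H$.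
\end{lemma}

\begin{proof}
Let $g\in G\setminus H$. Write $g=hg'h'$ with $h,h'\in H$ and $g'$ reduced, beginning and ending with a syllable from $C$. Then $g'(h'zh'^{-1})g'^{-1}$ is reduced of length at least $3$, so it is not in $H$. Hence its conjugate $gzg^{-1}$ by $h$ is not in $H$, and $gzg^{-1}\ne z$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:disj}]
If $H$ is finite, $S$ is equivalent to a finite subsystem and there is nothing to prove. Let $H$ be infinite, $G=H*C$, $1\ne z\in Z(H)$, and take $g_1,\dots,g_k$ from Lemma~\ref{lem:or}. Put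
\[
p=[\dots[g_1p_1g_1^{-1},g_2p_2g_2^{-1}],\dots,g_kp_kg_k^{-1}],\qquad S'=S\cup\{[y_i,z]:1\le i\le n\}.
\]
By Lemma~\ref{lem:centralizer}, $V_G(S')=V_H(S)$. By Lemma~\ref{lem:or}, $V_G(p)\cap H^n=V_H(p_1)\cup\dots\cup V_H(p_k)$. Hence $V_G(S')\subseteq V_G(p)$, and there is a finite $S'_0\subseteq S'$ with $V_G(S_0')\subseteq V_G(p)$. Let $S_0=S'_0\cap S$. Points of $H^n$ satisfy all the equations $[y_i,z]$, so $V_H(S_0)\subseteq V_G(S'_0)\cap H^n\subseteq V_G(p)\cap H^n$.
\end{proof}

\section{A linear model}\label{sec:model}

From now on $\mathbb{F}=\mathbb{F}_2$; all vector spaces, duals and tensor products are over $\mathbb{F}$, and signs are irrelevant. Let $E$ be a vector space with basis $\tau_1,\tau_2,\dots$, let $E^*$ be its full dual, and let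
\[
X=E^*\oplus\mathbb{F}d
\]
with a new vector $d\neq0$. We let $X$ pair with $E$ by declaring that $d$ pairs to zero: for $x=x'+\varepsilon d$ with $x'\in E^*$ we put $x(e)=x'(e)$. Consider one unknown $x\in X$ and two kinds of equations: \emph{pairing equations} $x(e)=\varepsilon$ with $e\in E$, $\varepsilon\in\mathbb{F}$, and \emph{point equations} $x=x_0$ with $x_0\in X$.

\emph{A disjunction is not compact.} The system $x(\tau_\ell)=0$ $(\ell\ge1)$ has exactly the solutions $0$ and $d$, so it implies ``$x=0$ or $x=d$''. A finite subsystem involves only $\ell\le k$ for some $k$, and it is solved by the coordinate functional of $\tau_{k+1}$, which is neither $0$ nor $d$.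

\emph{A single equation is compact.} Let $\Sigma$ be a system and $p$ an equation such that every finite subsystem of $\Sigma$ has a solution violating $p$. If $\Sigma$ contains a point equation $x=x_0$, apply this to the subsystems $\{x=x_0,\ s\}$, $s\in\Sigma$: the vector $x_0$ solves $\Sigma$ and violates $p$. Now let $\Sigma$ consist of pairing equations. If $p$ is a pairing equation $x(e_0)=\varepsilon_0$, its negation $x(e_0)=\varepsilon_0+1$ is again a pairing equation, and we add it to $\Sigma$ to obtain $\Sigma^+$; if $p$ is a point equation, let $\Sigma^+=\Sigma$. Every finite subsystem of $\Sigma^+$ is solvable. Therefore, whenever equations $x(e_j)=\varepsilon_j$ of $\Sigma^+$ satisfy $\sum e_j=0$, also $\sum\varepsilon_j=0$. So the assignment $e\mapsto\varepsilon$ given by $\Sigma^+$ extends to a linear functional on a subspace of $E$, and then to some $x'\in E^*$, which solves $\Sigma^+$. If $p$ is a pairing equation, $x'$ violates it. If $p$ is $x=x_0$, both $x'$ and $x'+d$ solve $\Sigma$, and one of them differs from $x_0$.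

Each ingredient is needed. Without $d$ the system $x(\tau_\ell)=0$ implies the single equation $x=0$, and no finite subsystem does. If $E^*$ is replaced by the span of the coordinate functionals, the system $x(\tau_\ell)=1$ $(\ell\ge1)$ has no solution, although every finite subsystem has a solution $x\neq0$. The field $\mathbb{F}_2$ makes the line $\mathbb{F}d$ a union of two points.

The final step of the proof of Theorem~\ref{thm:main} is this argument again. The work lies in finding a group whose equations, in any number of variables, are no worse than those of the model.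

\section{Instances of one word, and class two}\label{sec:class2}

The following lemma is a strong restriction on $q_\omega$-compact groups: on families of equations of one fixed shape they behave like equationally Noetherian groups.

\begin{lemma}\label{lem:word}
Let $H$ be $q_\omega$-compact, let $w(y,z)\in F(y_1,\dots,y_n,z_1,\dots,z_k)$ be a word without coefficients, and let $a_i\in H^k$ $(i\in I)$. Then the system $S=\{w(y,a_i):i\in I\}$ has a finite subsystem with the same solution set.
\end{lemma}

\begin{proof}
Let $D=V_H(S)$ and consider, in the variables $(y,z)$, the system $S\cup\{w(b,z):b\in D\}$. If $(h,g)$ solves it, then $h\in D$, and the equation with $b=h$ gives $w(h,g)=1$. So the system implies the equation $w(y,z)$. By $q_\omega$-compactness, finitely many of its equations,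
\[
w(y,a_{i_1}),\dots,w(y,a_{i_r}),\qquad w(b_1,z),\dots,w(b_N,z),
\]
imply $w(y,z)$. Let $h\in H^n$ satisfy the first $r$ of them, and let $i\in I$. Since $b_j\in D$, we have $w(b_j,a_i)=1$ for all $j$. Thus $(h,a_i)$ solves the finite system, and $w(h,a_i)=1$.
\end{proof}

\begin{example}\label{ex:heis}
The obvious way to realize the pairing of Section~\ref{sec:model} is as a commutator. On $X\times E\times\mathbb{F}$ put $(x,e,\lambda)(x',e',\lambda')=(x+x',\,e+e',\,\lambda+\lambda'+x'(e))$; this is a group because $x'(e)$ is bilinear. Two elements commute if and only if $x'(e)=x(e')$. So $[y,(0,\tau_\ell,0)]=1$ says $x(\tau_\ell)=0$, as desired. But these equations are instances of the word $[y,z]$, and no finite number of them implies the rest. By Lemma~\ref{lem:word} this group is not $q_\omega$-compact. The trouble is that a second variable can take the place of the coefficient $\tau_\ell$.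
\end{example}

The same thing happens in every group of class $2$. Recall that in such a group commutators are central and $[g,h]$ is multiplicative in each argument.

\begin{proof}[Proof of the first statement of Theorem~\ref{thm:class2}]
One direction holds for all groups. Let $H$ be $q_\omega$-compact of class at most $2$, let $S\subseteq H[y_1,\dots,y_n]$, and let $\Gamma$ be the subgroup generated by $S$, so that $V_H(\Gamma)=V_H(S)$. It suffices to find a finite $\Gamma_1\subseteq\Gamma$ with $V_H(\Gamma_1)=V_H(\Gamma)$: such a set lies in $\langle S_0\rangle$ for a finite $S_0\subseteq S$, and then $V_H(S)\subseteq V_H(S_0)\subseteq V_H(\Gamma_1)=V_H(S)$.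

Let $F_n=F(y_1,\dots,y_n)$ and $N=F_n/\gamma_3(F_n)$. Both $N/\gamma_2(N)\cong\mathbb{Z}^n$ and the central subgroup $\gamma_2(N)$, generated by the $[y_i,y_j]$, are finitely generated abelian groups, so every subgroup of $N$ is finitely generated. Deleting coefficients defines a homomorphism $H[y_1,\dots,y_n]\to F_n\to N$. Choose $s_1,\dots,s_r\in\Gamma$ whose images generate the image of $\Gamma$, and let $\Gamma_0$ be the kernel of $\Gamma\to N$. Every element of $\Gamma$ is a product of an element of $\langle s_1,\dots,s_r\rangle$ and an element of $\Gamma_0$, so $V_H(\Gamma)=V_H(s_1,\dots,s_r)\cap V_H(\Gamma_0)$.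

Let $s\in\Gamma_0$ and let $v\in\gamma_3(F_n)$ be the word obtained from it by deleting coefficients. In $s(h)$ move the coefficients to the left. Moving $g\in H$ past $h_i^{\pm1}$ uses $h_i^{\pm1}g=[h_i^{\pm1},g]\,g\,h_i^{\pm1}$ and produces the central factor $[h_i,g^{\pm1}]$. Collecting these factors we get $s(h)=c_0\,v(h)\prod_i[h_i,c_i]$ with $c_0,\dots,c_n\in H$ independent of $h$, and $v(h)=1$ because $\gamma_3(H)=1$. So each $s\in\Gamma_0$ has the same values as an instance of the single word $z_0\prod_i[y_i,z_i]$. By Lemma~\ref{lem:word}, $V_H(\Gamma_0)$ is defined by finitely many elements of $\Gamma_0$, and together with $s_1,\dots,s_r$ they form $\Gamma_1$.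
\end{proof}

Thus the equations that express $x(\tau_\ell)=0$ must grow in length with $\ell$, in a way that no bounded number of variables can imitate. Class $3$ makes this possible. A double commutator $[b,[a,y]]$ can pair $y$ with a pure tensor $a\otimes b$, and a product of double commutators pairs $y$ with a sum of pure tensors. The number of factors needed is the tensor rank, and we let the rank of $\tau_\ell$ tend to infinity.

\section{The group $H$}\label{sec:H}

\subsection*{Tensors}
Let $A$ and $B$ be vector spaces with bases $\{a_{\ell j}\}$ and $\{b_{\ell j}\}$, where $\ell\ge1$ and $1\le j\le\ell$. Put $L=A\otimes B$ and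
\[
\tau_\ell=\sum_{j\le\ell}a_{\ell j}\otimes b_{\ell j},\qquad E=\langle\tau_\ell:\ell\ge1\rangle,\qquad E_K=\langle\tau_\ell:\ell\le K\rangle,\qquad E_{>K}=\langle\tau_\ell:\ell>K\rangle .
\]
Then $E=E_K\oplus E_{>K}$, and $e_{>K}$ denotes the component of $e\in E$ in $E_{>K}$. The \emph{rank} $\mathrm{rk}(\rho)$ of $\rho\in L$ is the least number of pure tensors with sum $\rho$; it is subadditive and equals the rank of the coefficient matrix of $\rho$ in the given bases. The matrix of $\sum_{\ell\in I}\tau_\ell$ is diagonal with $\sum_{\ell\in I}\ell$ ones, so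
\begin{equation}\label{eq:rank}
e\in E,\ \ \mathrm{rk}(e)\le K\quad\Longrightarrow\quad e\in E_K .
\end{equation}

Let $X=E^*\oplus\mathbb{F}d$ with the pairing of Section~\ref{sec:model}, let $\mathrm{ev}\colon X\otimes E\to\mathbb{F}$ be the linear map $x\otimes e\mapsto x(e)$, and put
\[
R=\ker\mathrm{ev}\subseteq X\otimes E\subseteq X\otimes L .
\]
For a vector space $W$ and $f\in X^*$ we write $f$ also for $f\otimes1\colon X\otimes W\to W$. The elements $f(P)$, $f\in X^*$, are the \emph{slices} of $P\in X\otimes W$. If $P=\sum_j x_j\otimes w_j$ with linearly independent $x_j$, the slices form the span of the $w_j$, and each $w_j$ is the slice by a functional dual to $x_j$. Consequently $P\in X\otimes W'$ for a subspace $W'\subseteq W$ if and only if all slices of $P$ lie in $W'$, and $P=P'$ if and only if $f(P)=f(P')$ for all $f$.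

\subsection*{The group}
Make $\mathbb{F}\oplus A$ and $\mathbb{F}\oplus B$ into commutative algebras with $A^2=B^2=0$, and let
\[
\Lambda=(\mathbb{F}\oplus A)\otimes(\mathbb{F}\oplus B)=\mathbb{F}\oplus A\oplus B\oplus L .
\]
The $\mathbb{F}$-component of an element of $\Lambda$ is its \emph{augmentation}. The elements of augmentation $0$ form the ideal $J=A\oplus B\oplus L$, with $J^2=L$ and $J^3=JL=0$. Since $(1+a)(1+a')=1+a+a'$ for $a,a'\in A$, and likewise for $B$, the set $T=\{(1+a)(1+b):a\in A,\ b\in B\}$ is a subgroup of $\Lambda^\times$ isomorphic to $A\times B$; in particular $t^2=1$ for $t\in T$. Put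
\[
\widehat M=X\otimes\Lambda,\qquad \widehat H=\widehat M\rtimes T,\qquad M=\widehat M/R,\qquad H=M\rtimes T,
\]
with multiplication $(m,t)(m',t')=(m+tm',tt')$. As $JL=0$, the subspace $R$ is a $\Lambda$-submodule, and $T\subseteq1+J$ acts trivially on $X\otimes L$. So $X\otimes L$ and $R$ are central subgroups of $\widehat H$, and $H=\widehat H/R$. We have
\[
M=X\oplus(X\otimes A)\oplus(X\otimes B)\oplus Z,\qquad Z=(X\otimes L)/R\subseteq Z(H).
\]
If $0\neq x\in X$ and $\rho\in L$, the slices of $x\otimes\rho$ are $0$ and $\rho$, so
\begin{equation}\label{eq:zero}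
x\otimes\rho=0\text{ in }Z\iff\rho\in E\text{ and }x(\rho)=0 .
\end{equation}
This is the purpose of $R$: for $\rho\in E$ the condition $x\otimes\rho=0$ is a pairing equation for $x$, and for $\rho\notin E$ it is the point equation $x=0$. We fix $a=a_{21}$ and $b=b_{21}$. By \eqref{eq:rank} the only nonzero element of $E$ of rank at most $1$ is $\tau_1$, so $a\otimes b\notin E$.

We identify $M$ and $T$ with subgroups of $H$. From $(m,t)^{-1}=(t^{-1}m,t^{-1})=(tm,t)$, $(0,t')(m,t)(0,t')^{-1}=(t'm,t)$ and $(m,t)(m',1)(m,t)^{-1}=(tm',1)$ we obtain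
\begin{equation}\label{eq:comm}
[t',(m,t)]=(t'-1)m,\qquad [(m,t),m']=(t-1)m'\qquad(t'\in T,\ m'\in M).
\end{equation}
Let $y=(m,t)\in H$, let $x$ be the $X$-component of $m$, and let $a'\in A$, $b'\in B$. Using \eqref{eq:comm} twice, and then $a'b'J=0$, we get
\begin{equation}\label{eq:double}
[1+b',[1+a',y]]=b'a'm=x\otimes a'\otimes b'\in Z .
\end{equation}

\begin{lemma}\label{lem:structure}
The group $H$ is metabelian, nilpotent of class $3$, of exponent $4$, and $Z(H)\ne1$.
\end{lemma}

\begin{proof}
The submodule $JM$ is normal in $H$, and $T$ acts trivially on $M/JM$, so $H/JM\cong(M/JM)\times T$ is abelian and $\gamma_2(H)\subseteq JM$, which is abelian. By the second formula in \eqref{eq:comm}, $[H,J^jM]\subseteq J^{j+1}M$, so $\gamma_4(H)\subseteq J^3M=0$. By \eqref{eq:double} and \eqref{eq:zero}, $[1+b,[1+a,d]]=d\otimes a\otimes b$ is a nonzero element of $\gamma_3(H)\cap Z$. Finally $(m,t)^2=((1+t)m,1)\in M$ and $2M=0$, so the exponent divides $4$; it is not $2$ because $H$ is not abelian.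
\end{proof}

\subsection*{The disjunction}
Consider the following equations over $H$ in one variable $y$:
\[
s_\ell=\prod_{j\le\ell}[1+b_{\ell j},[1+a_{\ell j},y]],\qquad p_0=[1+b,[1+a,y]],\qquad p_1=[1+b,[1+a,yd^{-1}]] .
\]

\begin{proposition}\label{prop:fail}
The system $S=\{s_\ell:\ell\ge1\}$ satisfies $V_H(S)=V_H(p_0)\cup V_H(p_1)$, and $V_H(S_0)\not\subseteq V_H(p_0)\cup V_H(p_1)$ for every finite $S_0\subseteq S$. Consequently $H$ is not equationally Noetherian, and $H*C$ is not $q_\omega$-compact for any $C\neq1$.
\end{proposition}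

\begin{proof}
Let $y=(m,t)$ with $X$-component $x$. Then $yd^{-1}=(m+td,t)$ has $X$-component $x+d$. By \eqref{eq:double},
\[
s_\ell(y)=x\otimes\tau_\ell,\qquad p_0(y)=x\otimes a\otimes b,\qquad p_1(y)=(x+d)\otimes a\otimes b .
\]
By \eqref{eq:zero}, $s_\ell(y)=1$ if and only if $x(\tau_\ell)=0$; $p_0(y)=1$ if and only if $x=0$; and $p_1(y)=1$ if and only if $x=d$. The first assertion is now the computation of Section~\ref{sec:model}. In particular $V_H(S_0)\neq V_H(S)$ for finite $S_0\subseteq S$. The last claim follows from Proposition~\ref{prop:disj}, since $Z(H)\neq1$.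
\end{proof}

Explicitly, for $1\ne z\in Z$ and $1\neq c\in C$, the one-variable system $S\cup\{[y,z]\}$ over $H*C$ implies $[p_0,cp_1c^{-1}]$, and no finite subsystem does. If the $\tau_\ell$ were replaced by linearly independent tensors of rank at most $N$, the equations $s_\ell$ would be instances of the word $\prod_{j\le N}[z'_j,[z_j,y]]$, and Lemma~\ref{lem:word} would show that the resulting group is not $q_\omega$-compact.

It remains to prove that $H$ is $q_\omega$-compact.

\section{Reduction to equations in a module}\label{sec:reduction}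

We compute in $\widehat H$, where the module $\widehat M=X\otimes\Lambda$ is free, and replace ``$=1$ in $H$'' by ``$\in R$''. This section describes the values of an arbitrary equation and eliminates the variables that the system determines, as in the abelian case of the introduction.

\subsection*{The values of an equation}
For $t=(t_1,\dots,t_n)\in T^n$ write $t_k=(1+a_k)(1+b_k)$, and regard $a_k$, $b_k$ as functions on $T^n$ with values in $A$, $B$. Let $\mathcal{O}_n$ be the span of the functions $\alpha'\beta'\colon T^n\to\Lambda$, where $\alpha'$ is $1$, a constant from $A$ or some $a_k$, and $\beta'$ is $1$, a constant from $B$ or some $b_k$. As $A^2=B^2=0$, the product of two such functions is again one or is zero, so $\mathcal{O}_n$ is an algebra under pointwise multiplication; it contains the constants and the $t_k$. The augmentation of $\phi(t)$, for $\phi\in\mathcal{O}_n$, does not depend on $t$ and is called the augmentation of $\phi$. The other components, marked by superscripts, have the form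
\begin{equation}\label{eq:O}
\begin{aligned}
\phi^A(t)&=\alpha+\sum_k\varepsilon_ka_k,\qquad \phi^B(t)=\beta+\sum_k\varepsilon'_kb_k,\\
\phi^L(t)&=\rho+\sum_k(a_k\otimes\beta_k+\alpha_k\otimes b_k)+\sum_{j,k}\varepsilon_{jk}\,a_j\otimes b_k,
\end{aligned}
\end{equation}
with constants $\varepsilon_k,\varepsilon'_k,\varepsilon_{jk}\in\mathbb{F}$, $\alpha,\alpha_k\in A$, $\beta,\beta_k\in B$, and $\rho=\phi^L(1,\dots,1)\in L$. Elements of $X\otimes\mathcal{O}_n$ are regarded as functions $T^n\to\widehat M$.

For $q\in\widehat H[y_1,\dots,y_n]$ let $\kappa(q)\in\mathbb{F}^n$ be the vector of exponent sums of the variables modulo $2$; the map $\kappa$ is a homomorphism.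

\begin{lemma}\label{lem:form}
For $q\in\widehat H[y_1,\dots,y_n]$ there are $c_q\in T$, functions $\phi_{q,i}\in\mathcal{O}_n$ of augmentation $\kappa_i(q)$, and $\psi_q\in X\otimes\mathcal{O}_n$ such that for all $w=(m_i,t_i)_{i\le n}\in\widehat H^n$
\[
q(w)=\Big(\mu_q(w),\ c_q\prod_it_i^{\kappa_i(q)}\Big),\qquad \mu_q(w)=\sum_i\phi_{q,i}(t)\,m_i+\psi_q(t).
\]
\end{lemma}

\begin{proof}
Write $q$ as a word whose letters are elements of $\widehat H$ or symbols $y_i^{\pm1}$. If the $j$-th letter has the value $(m^{(j)},t^{(j)})$, then
\[
q(w)=\Big(\sum_jt^{(1)}\cdots t^{(j-1)}m^{(j)},\ \prod_jt^{(j)}\Big).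
\]
The letters $y_i$ and $y_i^{-1}$ have the values $(m_i,t_i)$ and $(t_im_i,t_i)$. Since $t_i^2=1$, the $T$-part is as stated. Each prefix $t^{(1)}\cdots t^{(j-1)}$ is a product of constants from $T$ and functions $t_i$, so it lies in $\mathcal{O}_n$ and has augmentation $1$. Each occurrence of $y_i^{\pm1}$ contributes to $\phi_{q,i}$ a prefix, multiplied by $t_i$ for $y_i^{-1}$, and each constant letter contributes to $\psi_q$ a prefix times a constant in $X\otimes\Lambda$.
\end{proof}

Let $\mathcal{F}_n$ be the vector space of functions $\mu\colon\widehat H^n\to\widehat M$ of the form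
\begin{equation}\label{eq:F}
\mu(w)=\sum_i\phi_i(t)\,m_i+\psi(t),\qquad\phi_i\in\mathcal{O}_n\text{ of augmentation }0,\quad\psi\in X\otimes\mathcal{O}_n .
\end{equation}
The functions $\psi=\psi_\mu$ and $\phi_i=\phi_{\mu,i}$ are determined by $\mu$ and depend linearly on it: $\psi(t)$ is the value of $\mu$ when all $m_k$ are $0$, and $d\otimes\phi_i(t)=\mu(w)-\psi(t)$ when $m_i=d$ and the other $m_k$ are $0$. The heart of the proof is the following compactness statement.

\begin{proposition}\label{prop:key}
Let $\mathcal{N}\subseteq\mathcal{F}_n$ be a subspace and $\nu\in\mathcal{F}_n$. Suppose that for every finite $\Delta\subseteq\mathcal{N}$ there is $w\in\widehat H^n$ with $\mu(w)\in R$ for all $\mu\in\Delta$ and $\nu(w)\notin R$. Then there is $w\in\widehat H^n$ with $\mu(w)\in R$ for all $\mu\in\mathcal{N}$ and $\nu(w)\notin R$.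
\end{proposition}

\begin{proposition}\label{prop:reduce}
Proposition~\ref{prop:key} implies that $H$ is $q_\omega$-compact.
\end{proposition}

\begin{proof}
Let $S\subseteq H[y_1,\dots,y_n]$ and $\bar p\in H[y_1,\dots,y_n]$ be such that $V_H(S_0)\not\subseteq V_H(\bar p)$ for all finite $S_0\subseteq S$. We show that $V_H(S)\not\subseteq V_H(\bar p)$.

\emph{Lifting.} Choose a preimage in $\widehat H[y_1,\dots,y_n]$ of each element of $S$ and a preimage $p$ of $\bar p$, and let $\Gamma$ be the subgroup generated by the preimages of the elements of $S$. For $\Delta\subseteq\widehat H[y_1,\dots,y_n]$ let $\mathcal{V}(\Delta)=\{w\in\widehat H^n:q(w)\in R\text{ for all }q\in\Delta\}$. This is the preimage in $\widehat H^n$ of the solution set of the image of $\Delta$, and it does not change if $\Delta$ is replaced by the subgroup it generates. A finite $\Delta\subseteq\Gamma$ lies in the subgroup generated by finitely many of the chosen preimages, so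
\begin{equation}\label{eq:hyp}
\mathcal{V}(\Delta)\not\subseteq\mathcal{V}(p)\quad\text{for all finite }\Delta\subseteq\Gamma,
\end{equation}
and we have to prove $\mathcal{V}(\Gamma)\not\subseteq\mathcal{V}(p)$.

\emph{Echelon form.} Choose $s_1,\dots,s_r\in\Gamma$ such that the $\kappa(s_j)$ form a basis of $\kappa(\Gamma)$ in reduced echelon form; after renumbering the variables, $\kappa_i(s_j)=\delta_{ij}$ for $i,j\le r$. Let $\Gamma^\circ=\Gamma\cap\ker\kappa$ and $\mathcal{V}_0=\mathcal{V}(s_1,\dots,s_r)$. Then $\Gamma$ is generated by $\Gamma^\circ$ and the $s_j$, so $\mathcal{V}(\Gamma)=\mathcal{V}_0\cap\mathcal{V}(\Gamma^\circ)$. Multiplying $p$ by an element of $\langle s_1,\dots,s_r\rangle$ does not change $\mathcal{V}(p)\cap\mathcal{V}_0$. We use \eqref{eq:hyp} only for sets $\Delta$ containing $s_1,\dots,s_r$, so we may assume $\kappa_j(p)=0$ for $j\le r$.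

\emph{Solving for $y_1,\dots,y_r$.} By Lemma~\ref{lem:form}, $w\in\mathcal{V}_0$ if and only if for all $j\le r$
\[
t_j=c_{s_j}\prod_{i>r}t_i^{\kappa_i(s_j)}\qquad\text{and}\qquad\sum_{i\le r}\phi_{s_j,i}m_i+\sum_{i>r}\phi_{s_j,i}m_i+\psi_{s_j}\in R .
\]
The first condition expresses $a_j$ as a constant from $A$ plus an $\mathbb{F}$-linear combination of the $a_i$, $i>r$, and likewise for $b_j$. Substituting these expressions turns each product $\alpha'\beta'$ into a sum of such products in the remaining variables, so it defines an algebra homomorphism from $\mathcal{O}_n$ to the algebra $\mathcal{O}_{n-r}$ in the variables indexed by $i>r$, preserving augmentations. After the substitution, the matrix $U=(\phi_{s_j,i})_{j,i\le r}$ is $I+U_1$, where the entries of $U_1$ take values in $J$. As $J^3=0$, we have $U^{-1}=I+U_1+U_1^2$, a matrix over $\mathcal{O}_{n-r}$, and as $JR=0$ both $U$ and $U^{-1}$ act as the identity on $R^r$. So the second condition is equivalent to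
\begin{equation}\label{eq:solve}
(m_j)_{j\le r}\in U^{-1}\Big(\sum_{i>r}\phi_{s_j,i}m_i+\psi_{s_j}\Big)_{j\le r}+R^r .
\end{equation}
In particular, the projection $w\mapsto w'=(m_i,t_i)_{i>r}$ maps $\mathcal{V}_0$ onto $\widehat H^{n-r}$.

Let $q\in\Gamma^\circ\cup\{p\}$ and substitute \eqref{eq:solve} in $\mu_q$. For $j\le r$ the function $\phi_{q,j}$ has augmentation $0$. It therefore kills the ambiguity $R^r$, and its contributions to the coefficients of the $m_i$, $i>r$, have augmentation $0$. Hence for $w\in\mathcal{V}_0$
\[
q(w)=\Big(\mu'_q(w'),\ c_q\prod_{i>r}t_i^{\kappa_i(q)}\Big),\qquad\mu'_q(w')=\sum_{i>r}\phi'_{q,i}m_i+\psi'_q,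
\]
with $\phi'_{q,i}\in\mathcal{O}_{n-r}$ of augmentation $\kappa_i(q)$ and $\psi'_q\in X\otimes\mathcal{O}_{n-r}$. For $q\in\Gamma^\circ$ the $T$-part is the constant $c_q$, and $c_q=1$ because $\mathcal{V}(q)\neq\emptyset$ by \eqref{eq:hyp}. Thus $q(w)=(\mu'_q(w'),1)$, so $\mu'_{qq'}=\mu'_q+\mu'_{q'}$ for $q,q'\in\Gamma^\circ$, and $\mathcal{N}=\{\mu'_q:q\in\Gamma^\circ\}$ is a subspace of $\mathcal{F}_{n-r}$. For $\Delta\subseteq\Gamma^\circ$, a point $w\in\mathcal{V}_0$ lies in $\mathcal{V}(\Delta)$ if and only if $\mu'_q(w')\in R$ for all $q\in\Delta$.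

\emph{Case 1: $\kappa(p)=0$ and $c_p=1$.} Then $\nu=\mu'_p\in\mathcal{F}_{n-r}$, and $w\in\mathcal{V}_0$ lies in $\mathcal{V}(p)$ if and only if $\nu(w')\in R$. Condition \eqref{eq:hyp} for the sets $\Delta\cup\{s_1,\dots,s_r\}$ with finite $\Delta\subseteq\Gamma^\circ$ is the hypothesis of Proposition~\ref{prop:key}. Any point of $\mathcal{V}_0$ above the point $w'$ given by its conclusion lies in $\mathcal{V}(\Gamma)\setminus\mathcal{V}(p)$.

\emph{Case 2: $\kappa(p)\neq0$ or $c_p\ne1$.} Let $\zeta=d\otimes a\otimes b\in(X\otimes L)\setminus R$ and apply Proposition~\ref{prop:key} to $\mathcal{N}$ and the constant function $\nu=\zeta$; the hypothesis holds because the sets $\mathcal{V}(\Delta)$ in \eqref{eq:hyp} are nonempty. We obtain $w'$ with $\mu(w')\in R$ for all $\mu\in\mathcal{N}$, and the points of $\mathcal{V}_0$ above $w'$ lie in $\mathcal{V}(\Gamma)$. If the $T$-part of $p$ at $w'$ is nontrivial, they are not in $\mathcal{V}(p)$. If it is trivial, then $\kappa(p)\neq0$, say $\kappa_i(p)=1$ with $i>r$. Let $w''$ be obtained from $w'$ by adding $\zeta$ to $m_i$. Since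 $J\zeta=0$, we have $\mu(w'')=\mu(w')$ for $\mu\in\mathcal{N}$, while $\mu'_p(w'')=\mu'_p(w')+\phi'_{p,i}\zeta=\mu_p'(w')+\zeta$. So one of $\mu'_p(w')$, $\mu'_p(w'')$ is not in $R$, and a point of $\mathcal{V}_0$ above $w'$ or $w''$ lies in $\mathcal{V}(\Gamma)\setminus\mathcal{V}(p)$.
\end{proof}

The rest of the paper proves Proposition~\ref{prop:key}. If $n=0$, then $\widehat H^0$ is a point, and the hypothesis for the sets $\Delta=\{\mu\}$ is the conclusion. So we fix $n\ge1$ and put $K=8n$.

The condition $\mu(w)\in R$ consists of two conditions: $\mu(w)\in X\otimes E$, and $\mathrm{ev}(\mu(w))=0$. We shall see that the first behaves as in an equationally Noetherian group. The second behaves in this way for some $\mu$, the rigid ones, and for the others it behaves like a pairing equation of the linear model and can be arranged by moving $w$. Both facts rest on a bound for ranks.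

\section{Bounded rank}\label{sec:rank}

For $w=(m_i,t_i)\in\widehat H^n$ let $x_i\in X$, $u_i\in X\otimes A$, $v_i\in X\otimes B$ be the first three components of $m_i$, and let $x=(x_1,\dots,x_n)$. Let $\mu\in\mathcal{F}_n$ be as in \eqref{eq:F}. The $\phi_i$ take values in $J$, so the components of $\mu(w)$ in $X$, $X\otimes A$, $X\otimes B$ are
\begin{equation}\label{eq:low}
\psi^X,\qquad\sum_ix_i\otimes\phi_i^A(t)+\psi^A(t),\qquad\sum_ix_i\otimes\phi_i^B(t)+\psi^B(t),
\end{equation}
where $\psi^X$ is constant, and the component in $X\otimes L$ is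
\begin{equation}\label{eq:P}
P_\mu(w)=\sum_i\big(x_i\otimes\phi_i^L(t)+\phi_i^A(t)\,v_i+\phi_i^B(t)\,u_i\big)+\psi^L(t).
\end{equation}
The homogeneous part $\mu^h(w)=\sum_i\phi_i(t)m_i$ of $\mu$ also lies in $\mathcal{F}_n$, and we put $P^h_\mu=P_{\mu^h}$. Finally let
\[
\rho_{\mu,i}=\phi_i^L(1,\dots,1)\in L,\qquad\theta_\mu=\psi^L(1,\dots,1)\in X\otimes L,\qquad Q_\mu(x)=\sum_ix_i\otimes\rho_{\mu,i}+\theta_\mu .
\]
All these objects are linear in $\mu$, and $Q_{\mu^h}(x)=\sum_ix_i\otimes\rho_{\mu,i}$. The tensors $\rho_{\mu,i}$ and $\theta_\mu$ come from the coefficients of the equation and may have any rank. The variables $u_i,v_i,a_i,b_i$ can also produce elements of $E$; for instance $[y_1,[y_2,y_3]]$ takes the value $x\otimes\tau_1$ at $(1+b_{11},1+a_{11},x)$. But each of these $4n$ variables contributes only one pure tensor to a slice.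

\begin{lemma}\label{lem:rank}
For all $\mu\in\mathcal{F}_n$, $w\in\widehat H^n$ and $f\in X^*$, $\ \mathrm{rk}\big(f(P_\mu(w))-f(Q_\mu(x))\big)\le4n$.
\end{lemma}

\begin{proof}
Fix $w$ and $f$, and let $\phi=\sum_if(x_i)\phi_i+f(\psi)\in\mathcal{O}_n$. By \eqref{eq:P},
\[
f(P_\mu(w))=\phi^L(t)+\sum_i\phi^A_i(t)\otimes f(v_i)+\sum_if(u_i)\otimes\phi_i^B(t),
\]
and $\phi^L(1,\dots,1)=f(Q_\mu(x))$. By \eqref{eq:O}, $\phi^L(t)-\phi^L(1,\dots,1)=\sum_ja_j\otimes\big(\beta_j+\sum_k\varepsilon_{jk}b_k\big)+\sum_k\alpha_k\otimes b_k$. The difference in the lemma is thus a sum of $4n$ pure tensors.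
\end{proof}

Let $\rho\in L$ and suppose that $e,e'\in E$ satisfy $\mathrm{rk}(e-\rho)\le4n$ and $\mathrm{rk}(e'-\rho)\le4n$. Then $\mathrm{rk}(e-e')\le8n=K$, so $e-e'\in E_K$ by \eqref{eq:rank}, that is, $e_{>K}=e'_{>K}$. Hence there is a well-defined partial function $\sigma$ from $L$ to $E_{>K}$:
\[
\sigma(\rho)=e_{>K}\quad\text{if some }e\in E\text{ satisfies }\mathrm{rk}(e-\rho)\le4n .
\]
Note that $\sigma(0)=0$. Lemma~\ref{lem:rank}, applied to $\mu$ and to $\mu^h$, gives
\begin{equation}\label{eq:sigma}
\begin{aligned}
f(P_\mu(w))\in E&\ \Longrightarrow\ f(P_\mu(w))_{>K}=\sigma\big(f(Q_\mu(x))\big),\\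
f(P^h_\mu(w))\in E&\ \Longrightarrow\ f(P^h_\mu(w))_{>K}=\sigma\Big(\sum_if(x_i)\rho_{\mu,i}\Big),
\end{aligned}
\end{equation}
where it is part of the assertion that $\sigma$ is defined at these arguments. In words: if a slice lies in $E$, then its coefficients at $\tau_\ell$, $\ell>K$, are determined by $\mu$, $f$ and $x$ alone. The remaining variables influence only the first $K$ coefficients, and $K$ does not depend on $\mu$.

\section{A Noetherian topology}\label{sec:top}

The spaces $X$, $A$, $B$ are infinite-dimensional, but we can encode a vector by a single element of a large field, so that tensor products become products. The conditions of interest then become polynomial equations in a fixed finite number of coordinates, and Hilbert's basis theorem applies.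

Let $\Omega$ be the field of rational functions over $\mathbb{F}$ in independent indeterminates, one for each element of a fixed basis of $X$, one for each $a_{\ell j}$ and one for each $b_{\ell j}$. An \emph{evaluation} is a triple $\chi=(\chi_X,\chi_A,\chi_B)$ of $\mathbb{F}$-linear maps from $X$, $A$, $B$ to $\Omega$. We write $\chi$ for these maps and for the linear maps on $L$, $X\otimes A$, $X\otimes B$, $X\otimes L$ obtained by multiplying them, for example $\chi(x'\otimes a'\otimes b')=\chi_X(x')\chi_A(a')\chi_B(b')$. Then $\chi(\alpha v)=\chi(\alpha)\chi(v)$ for $\alpha\in A$, $v\in X\otimes B$, and $\chi(\beta u)=\chi(\beta)\chi(u)$ for $\beta\in B$, $u\in X\otimes A$. From \eqref{eq:O}, \eqref{eq:low} and \eqref{eq:P} we see: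

\begin{quote}
$(*)$\quad for $\mu\in\mathcal{F}_n$, the image under $\chi$ of each of the four components of $\mu(w)$ is a polynomial over $\Omega$ in the $5n$ quantities $\chi(x_i),\chi(u_i),\chi(v_i),\chi(a_i),\chi(b_i)$.
\end{quote}

We use $2K+1$ evaluations. The first, $\iota=(\iota_X,\iota_A,\iota_B)$, sends basis elements to their indeterminates; it is injective on each of the spaces above, because distinct basis tensors go to distinct monomials. For $1\le\ell\le K$ let $a_\ell^*\in A^*$ and $b^*_\ell\in B^*$ be the coefficients of $a_{\ell1}$ and $b_{\ell1}$, let $f_\ell\in X^*$ be given by $f_\ell(x')=x'(\tau_\ell)$, and put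
\[
\chi_\ell=(\iota_X,a_\ell^*,b_\ell^*),\qquad\chi'_\ell=(f_\ell,a^*_\ell,b^*_\ell).
\]
The functional $\tau_\ell^*=a_\ell^*\otimes b_\ell^*$ on $L$ satisfies $\tau_\ell^*(\tau_{\ell'})=\delta_{\ell\ell'}$. For $P\in X\otimes L$ write $\tau_\ell^*(P)=(1\otimes\tau^*_\ell)P\in X$; then $\chi_\ell(P)=\iota(\tau_\ell^*(P))$ and $\chi'_\ell(P)=\tau_\ell^*(P)(\tau_\ell)$.

The $5n$ quantities in $(*)$ for these evaluations define a map $\widehat H^n\to\Omega^N$, $N=5n(2K+1)$. Call a subset of $\widehat H^n$ \emph{closed} if it is the preimage of the common zero set of a family of polynomials over $\Omega$. Finite unions and arbitrary intersections of closed sets are closed. By Hilbert's basis theorem, the ideal generated by a family of polynomials in $N$ variables over a field is generated by finitely many members of the family. Hence \emph{every intersection of closed sets equals a finite subintersection}.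

\begin{lemma}\label{lem:closed}
Let $\mu\in\mathcal{F}_n$, $e_1,\dots,e_n\in L$, $\xi\in X\otimes L$, $\varepsilon\in\mathbb{F}$, and $\tilde P(w)=P_\mu(w)+\sum_ix_i\otimes e_i+\xi$. The following sets are closed:
\begin{enumerate}
\item[(a)] $\{w:\tilde P(w)\in X\otimes E_K\}$;
\item[(b)] $\{w:\tilde P(w)\in X\otimes E_K,\ \mathrm{ev}(\tilde P(w))=\varepsilon\}$;
\item[(c)] $Y_\mu=\{w:\mu(w)\in X\otimes E\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $\tilde P=P_{\tilde\mu}$ for $\tilde\mu(w)=\mu(w)+\sum_ie_im_i+\xi\in\mathcal{F}_n$, so $(*)$ applies to $\tilde P$.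

(a) An element $P\in X\otimes L$ lies in $X\otimes E_K$ if and only if $P=\sum_{\ell\le K}\tau^*_\ell(P)\otimes\tau_\ell$. As $\iota$ is injective, this is the equation $\iota(P)=\sum_{\ell\le K}\chi_\ell(P)\,\iota(\tau_\ell)$, which for $P=\tilde P(w)$ is polynomial in the coordinates.

(b) If $P\in X\otimes E_K$, the same formula gives $\mathrm{ev}(P)=\sum_{\ell\le K}\tau_\ell^*(P)(\tau_\ell)=\sum_{\ell\le K}\chi'_\ell(P)$. So the set is cut out of the set in (a) by the polynomial equation $\sum_\ell\chi'_\ell(\tilde P(w))=\varepsilon$.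

(c) The components \eqref{eq:low} vanish if and only if their images under $\iota$ vanish, which is a closed condition. It remains to show that $Y'=\{w:P_\mu(w)\in X\otimes E\}$ is closed. The argument of (a) does not apply directly, because only the coefficients of $\tau_1,\dots,\tau_K$ are among our coordinates; we use \eqref{eq:sigma} to subtract the others. Let $L_\mu\subseteq L$ be the span of the $\rho_{\mu,i}$ and the slices of $\theta_\mu$, so that $Q_\mu(x)\in X\otimes L_\mu$ for all $x$. It is finite-dimensional, hence finite. Let $E_\mu\subseteq E_{>K}$ be the span of the finitely many values $\sigma(\rho)$, where $\rho\in L_\mu$ lies in the domain of $\sigma$. There are finitely many linear maps $\lambda\colon L_\mu\to E_\mu$, and for each of them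
\[
Y'_\lambda=\{w:P_\mu(w)-(1\otimes\lambda)Q_\mu(x)\in X\otimes E_K\}
\]
is closed by (a), with $e_i=\lambda(\rho_{\mu,i})$ and $\xi=(1\otimes\lambda)\theta_\mu$. Each $Y'_\lambda$ is contained in $Y'$. Conversely, let $w\in Y'$. By \eqref{eq:sigma}, the linear map $X^*\to E_{>K}$, $f\mapsto f(P_\mu(w))_{>K}$, equals $f\mapsto\sigma(f(Q_\mu(x)))$. It takes values in $E_\mu$, and it vanishes when $f(Q_\mu(x))=0$, since $\sigma(0)=0$. So it factors as $f\mapsto\lambda'(f(Q_\mu(x)))$ with a linear map $\lambda'$ from the space of slices of $Q_\mu(x)$ to $E_\mu$. Extend $\lambda'$ to a linear $\lambda\colon L_\mu\to E_\mu$. The slices of $P_\mu(w)-(1\otimes\lambda)Q_\mu(x)$ are $f(P_\mu(w))-f(P_\mu(w))_{>K}\in E_K$, so $w\in Y'_\lambda$. Thus $Y'=\bigcup_\lambda Y'_\lambda$ is closed.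
\end{proof}

\section{Rigid and deformable equations}\label{sec:deform}

We now prove Proposition~\ref{prop:key}. Let $\mathcal{N}$ and $\nu$ satisfy its hypothesis.

\subsection*{Moving a point}
A linear map $g\colon X\to X$ induces the $\Lambda$-linear map $g\otimes1$ on $\widehat M$, again written $g$, which preserves each of the four components and the subspace $X\otimes E$. For $w=(m_i,t_i)$ put $gw=(gm_i,t_i)$. Then
\begin{equation}\label{eq:move}
\mu(gw)=g\mu^h(w)+\psi_\mu(t)\qquad(\mu\in\mathcal{F}_n).
\end{equation}
By Lemma~\ref{lem:closed}(c) and the Noetherian property,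
\[
Y:=\bigcap_{\mu\in\mathcal{N}}Y_\mu=\bigcap_{\mu\in\mathcal{N}_*}Y_\mu
\]
for a finite set $\mathcal{N}_*\subseteq\mathcal{N}$. Choose a finite-dimensional $X_0\subseteq X$ with $\psi_\mu\in X_0\otimes\mathcal{O}_n$ for all $\mu\in\mathcal{N}_*\cup\{\nu\}$, and a complement $X_1$, with projections $\mathrm{pr}_0,\mathrm{pr}_1\colon X\to X$. If $g$ is the identity on $X_0$, then \eqref{eq:move} gives $\mu(gw)=g\mu(w)$ for $\mu\in\mathcal{N}_*\cup\{\nu\}$. Therefore
\begin{equation}\label{eq:stable}
g|_{X_0}=\mathrm{id}\quad\Longrightarrow\quad gY\subseteq Y,\quad gY_\nu\subseteq Y_\nu,\quad\nu(gw)=g\nu(w).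
\end{equation}
The constant terms of the infinitely many $\mu\in\mathcal{N}$ may span all of $X$. It is the reduction to $\mathcal{N}_*$ that leaves us free to move points in the directions of $X_1$ without leaving $Y$.

\subsection*{Finite data}
For each finite $\Delta$ with $\mathcal{N}_*\subseteq\Delta\subseteq\mathcal{N}$ fix a point $w_\Delta$ with $\mu(w_\Delta)\in R$ for $\mu\in\Delta$ and $\nu(w_\Delta)\notin R$. As $R\subseteq X\otimes E$, we have $w_\Delta\in Y$. We want to choose one $\Delta$ and move $w_\Delta$ to a solution of all of $\mathcal{N}$. The equations that cannot be corrected by moving have to hold at $w_\Delta$ already, so we must know which equations these are before $\Delta$ is chosen. They will be determined by the following data. For $w\in\widehat H^n$ let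
\[
x^0(w)=(\mathrm{pr}_0x_i)_i\in X_0^n,\qquad\Phi(w)=\{(f(x_1),\dots,f(x_n)):f\in X^*,\ f|_{X_0}=0\}\subseteq\mathbb{F}^n .
\]
Say that $w_\Delta$ has \emph{type I} if $\nu(w_\Delta)\notin X\otimes E$, and \emph{type II} if $\nu(w_\Delta)\in X\otimes E$, in which case $\mathrm{ev}(\nu(w_\Delta))=1$. The types correspond to the cases of a point equation and a pairing equation $p$ in Section~\ref{sec:model}.

Since $\mathbb{F}$ is finite, there are finitely many possible triples $(x^0,\Phi,\text{type})$. One of them is \emph{cofinal}: every finite subset of $\mathcal{N}$ is contained in a finite $\Delta\supseteq\mathcal{N}_*$ for which $w_\Delta$ has this triple. Otherwise each triple would have a finite set above which it never occurs, and no triple could occur for the union of these sets with $\mathcal{N}_*$. Fix a cofinal triple $(x^0,\Phi,\text{type})$.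

In type I put $\mathcal{N}^+=\mathcal{N}$, $Y^+=Y$, and $\varepsilon=0$ on $\mathcal{N}^+$. In type II we adjoin the negation of $\nu$ to the system: put $\mathcal{N}^+=\mathcal{N}+\mathbb{F}\nu$, $Y^+=Y\cap Y_\nu$, and let $\varepsilon\colon\mathcal{N}^+\to\mathbb{F}$ be linear with $\varepsilon|_{\mathcal{N}}=0$, $\varepsilon(\nu)=1$. This is possible because $\nu\notin\mathcal{N}$, as the hypothesis would fail for $\Delta=\{\nu\}$ otherwise. For $w\in Y^+$ and $\mu\in\mathcal{N}^+$ we have $\mu(w)=P_\mu(w)\in X\otimes E$, and by \eqref{eq:stable} the set $Y^+$ is stable under all $g$ with $g|_{X_0}=\mathrm{id}$. Call $w$ \emph{admissible} if $w\in Y^+$, $x^0(w)=x^0$ and $\Phi(w)=\Phi$. Every $w_\Delta$ with the fixed triple is admissible. Our aim is a point of $Y^+$ at which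
\begin{equation}\label{eq:aim}
\mathrm{ev}(P_\mu)=\varepsilon(\mu)
\end{equation}
for all $\mu\in\mathcal{N}^+$, and at which, in type I, $\nu\notin X\otimes E$.

\subsection*{Rigid equations}
Put $P^1_\mu(w)=\mathrm{pr}_1P^h_\mu(w)\in X_1\otimes L$. If $\delta\colon X\to X$ is linear with $\delta|_{X_0}=0$, then $\delta=\delta\,\mathrm{pr}_1$, and \eqref{eq:move} with $g=1+\delta$ gives, for every $\mu\in\mathcal{F}_n$,
\begin{equation}\label{eq:delta}
P_\mu((1+\delta)w)=P_\mu(w)+\delta P^h_\mu(w)=P_\mu(w)+\delta P^1_\mu(w).
\end{equation}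
So $P^1_\mu(w)$ is the part of $P_\mu(w)$ that responds to moving $w$. We shall move by maps $\delta$ that control the pairing with $E_{>K}$, where \eqref{eq:sigma} gives us information. Call $\mu\in\mathcal{N}^+$ \emph{rigid} if $\sigma\big(\sum_i\varphi_i\rho_{\mu,i}\big)$ is defined and equal to $0$ for all $\varphi\in\Phi$. For example, let $n=1$, so $K=8$, and let $\mu(w)=x_1\otimes\tau_\ell$ be the function of the equation $s_\ell$. Here $\rho_{\mu,1}=\tau_\ell$ and $\sigma(\tau_\ell)=(\tau_\ell)_{>8}$. If $\Phi=\mathbb{F}$, which means $x_1\notin X_0$ at admissible points, then $\mu$ is rigid exactly for $\ell\le8$. If $\Phi=0$, then $x_1=x^0$ is fixed and every equation is rigid.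

\begin{lemma}\label{lem:rigid}
Let $\mu\in\mathcal{N}^+$.
\begin{enumerate}
\item[(a)] If $w$ is admissible, then $P^1_\mu(w)\in X_1\otimes E$, and $P^1_\mu(w)\in X_1\otimes E_K$ if and only if $\mu$ is rigid.
\item[(b)] If $\mu$ is rigid, there is a closed set $W_\mu$ such that an admissible point lies in $W_\mu$ if and only if it satisfies \eqref{eq:aim} for $\mu$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The slice of $P^1_\mu(w)$ by $f'\in X^*$ is the slice of $P^h_\mu(w)$ by $f'\mathrm{pr}_1$, so the slices of $P^1_\mu(w)$ are the elements $f(P^h_\mu(w))$ with $f|_{X_0}=0$. For such $f$ let $\delta(x')=f(x')d$. Both $w$ and $(1+\delta)w$ lie in $Y^+$, so by \eqref{eq:delta} the difference $\delta P^h_\mu(w)=d\otimes f(P^h_\mu(w))$ lies in $X\otimes E$. Hence $f(P_\mu^h(w))\in E$, which is the first claim. By \eqref{eq:sigma}, $f(P^h_\mu(w))_{>K}=\sigma\big(\sum_if(x_i)\rho_{\mu,i}\big)$, and the vectors $(f(x_i))_i$ run through $\Phi(w)=\Phi$. This is the second claim.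

(b) Let $w$ be admissible. Then $\mathrm{pr}_0w\in Y^+$ by \eqref{eq:stable}, and its $X$-components are $x^0$. Let $\xi_\mu$ be the component of $P_\mu(\mathrm{pr}_0w)\in X\otimes E$ in $X\otimes E_{>K}$. By \eqref{eq:sigma}, $f(\xi_\mu)=\sigma(f(Q_\mu(x^0)))$ for all $f\in X^*$, so $\xi_\mu$ is the same for all admissible $w$. Since $\mathrm{pr}_0=1+\mathrm{pr}_1$ in characteristic $2$, \eqref{eq:delta} gives $P_\mu(w)=P_\mu(\mathrm{pr}_0w)+P^1_\mu(w)$, and (a) shows that $P_\mu(w)-\xi_\mu\in X\otimes E_K$. The set
\[
W_\mu=\{w:P_\mu(w)-\xi_\mu\in X\otimes E_K,\ \ \mathrm{ev}(P_\mu(w)-\xi_\mu)=\varepsilon(\mu)-\mathrm{ev}(\xi_\mu)\}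
\]
is closed by Lemma~\ref{lem:closed}(b). For admissible $w$ the first condition holds, and the second is \eqref{eq:aim}.
\end{proof}

By the Noetherian property, the intersection of the sets $W_\mu$ over all rigid $\mu$ equals $W_{\mu_1}\cap\dots\cap W_{\mu_r}$ for some rigid $\mu_1,\dots,\mu_r$. Write $\mu_j=\mu'_j+\varepsilon(\mu_j)\nu$ with $\mu'_j\in\mathcal{N}$. By cofinality there is a finite $\Delta\supseteq\mathcal{N}_*\cup\{\mu'_1,\dots,\mu'_r\}$ such that $w=w_\Delta$ has the fixed triple; \emph{we fix this admissible point $w$}. It satisfies $\mathrm{ev}(P_{\mu'_j}(w))=0$ and, in type II, $\mathrm{ev}(P_\nu(w))=1$. So \eqref{eq:aim} holds at $w$ for $\mu_1,\dots,\mu_r$, the point $w$ lies in all $W_{\mu_j}$, and therefore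
\begin{equation}\label{eq:rigidok}
\mathrm{ev}(P_\mu(w))=\varepsilon(\mu)\qquad\text{for every rigid }\mu\in\mathcal{N}^+ .
\end{equation}

\subsection*{The deformation}
We correct all remaining equations at once, as in the linear model. For $\mu\in\mathcal{N}^+$ let $\eta(\mu)=\varepsilon(\mu)-\mathrm{ev}(P_\mu(w))\in\mathbb{F}$ be the error at $w$, and let $\bar P_\mu$ be the component of $P_\mu^1(w)\in X_1\otimes E$ in $X_1\otimes E_{>K}$. Both are linear in $\mu$; here we use that $\mathcal{N}$ is a subspace. If $\bar P_\mu=0$, then $\mu$ is rigid by Lemma~\ref{lem:rigid}(a), and $\eta(\mu)=0$ by \eqref{eq:rigidok}. Hence $\eta(\mu)=\bar\eta(\bar P_\mu)$ for a linear functional $\bar\eta$ on the subspace $\{\bar P_\mu:\mu\in\mathcal{N}^+\}$, which we extend to $X_1\otimes E_{>K}$. Because $X$ contains the full dual $E^*$, this functional is realized by a linear map $\delta'\colon X\to E^*\subseteq X$: let $\delta'|_{X_0}=0$, and for $x'\in X_1$ let $\delta'(x')$ vanish on $E_K$ and send $e\in E_{>K}$ to $\bar\eta(x'\otimes e)$. For $f\in X^*$ with $f|_{X_0}=0$ put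
\[
\delta_f=\delta'+f(\cdot)\,d,\qquad w_f=(1+\delta_f)w\in Y^+ .
\]
For $x'\in X_1$ and $e\in E$ we have $\mathrm{ev}(\delta_f(x')\otimes e)=\delta'(x')(e)=\bar\eta(x'\otimes e_{>K})$, because $d$ pairs to zero with $E$. Hence $\mathrm{ev}(\delta_fP^1_\mu(w))=\bar\eta(\bar P_\mu)=\eta(\mu)$, and \eqref{eq:delta} gives
\[
\mathrm{ev}(P_\mu(w_f))=\mathrm{ev}(P_\mu(w))+\eta(\mu)=\varepsilon(\mu)\qquad(\mu\in\mathcal{N}^+).
\]
Since $\mu(w_f)=P_\mu(w_f)\in X\otimes E$, every point $w_f$ satisfies $\mu(w_f)\in R$ for all $\mu\in\mathcal{N}$. It remains to choose $f$ so that $\nu(w_f)\notin R$.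

\emph{Type II.} Take $f=0$. Then $\nu(w_0)\in X\otimes E$ and $\mathrm{ev}(\nu(w_0))=\varepsilon(\nu)=1$, so $\nu(w_0)\notin R$.

\emph{Type I.} Let $\bar\nu\neq0$ be the image of $\nu(w)$ in $\widehat M/(X\otimes E)=X\otimes(\Lambda/E)$. By \eqref{eq:stable}, the image of $\nu(w_f)$ is $(1+\delta_f)\bar\nu$, and as $R\subseteq X\otimes E$ it suffices to make this nonzero. If $\mathrm{pr}_1\bar\nu=0$, then $\bar\nu\in X_0\otimes(\Lambda/E)$ and $(1+\delta_0)\bar\nu=\bar\nu\ne0$. Otherwise some slice of $\mathrm{pr}_1\bar\nu$ is nonzero, that is, $f(\bar\nu)\neq0$ for some $f$ with $f|_{X_0}=0$. The map $1+\delta_0$ may kill $\bar\nu$, and this is where $d$ is needed: $(1+\delta_f)\bar\nu-(1+\delta_0)\bar\nu=d\otimes f(\bar\nu)\neq0$, so one of $(1+\delta_f)\bar\nu$ and $(1+\delta_0)\bar\nu$ is nonzero.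

This proves Proposition~\ref{prop:key}, and by Proposition~\ref{prop:reduce} the group $H$ is $q_\omega$-compact. Together with Lemma~\ref{lem:structure} and Proposition~\ref{prop:fail}, this proves Theorem~\ref{thm:main} and the second statement of Theorem~\ref{thm:class2}. \qed

\begin{thebibliography}{9}

\bibitem{AG2}
\emph{Algebraic Geometry over Groups II. Logical Foundations},
\texttt{http://ofim.oscsbras.ru/\textasciitilde{}remesl/REFERENCES/alggeom2.pdf}

\end{thebibliography}
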